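# Fibered links that are not preimages of braid axes

## 1. Preimages of braid axes on one, two and three sheets

All links are oriented and everything is smooth. The sphere $S^3\subset\mathbb C^2$ is oriented as the boundary of the ball.

**Definition (fibered link).** A link $L\subset S^3$ is fibered if $S^3\setminus L$ fibers over $S^1$ so that the closure of each fiber is a Seifert surface whose oriented boundary is $L$.

**Definition (simple branched covering).** A branched covering $\pi:S^3\to S^3$ with branch set a link $L_{branch}$ is $s$-sheeted if it restricts to an $s$-fold covering over $S^3\setminus L_{branch}$. It is simple if over each point of $L_{branch}$ there is exactly one point of local degree $2$, and there are $s-2$ points at which $\pi$ is a local homeomorphism.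

**Definition (braid axis, braid index).** An unknot $O\subset S^3\setminus L_{branch}$ is a braid axis of $L_{branch}$ if $L_{branch}$ is a closed braid with respect to $O$: it is transverse to every page of the open book of $S^3$ whose pages are the spanning discs of $O$. The braid index of a link is the minimal number of strands of a closed braid representing it.

If $O$ is a braid axis of the branch set and $D$ is a spanning disc (a page), then $\pi^{-1}(D)$ is a fiber surface of the fibered link $\pi^{-1}(O)$. We orient $\pi^{-1}(O)$ by lifting the orientation of $O$, so that $\pi^{-1}(O)=\partial\pi^{-1}(D)$.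

**Question.** Can every fibered link $L$ be obtained as the preimage of a braid axis $O$ of an $(s-1)$-component unlink $L_{branch}$ under a simple $s$-sheeted branched covering $\pi:S^3\to S^3$, whose branch set is $L_{branch}$ and the braid index of $O\cup L_{branch}$ is $s$? Here "obtained" means that $\pi^{-1}(O)$ is ambient isotopic to $L$ as an oriented link.

The question comes from "Real algebraic links in $S^3$ and simple branched covers". The answer one would first guess is *yes*: the number of sheets is free, the covering is free, and the closed braid may be complicated. Let us test it.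

**One sheet.** The branch set is empty, $\pi$ is a homeomorphism, and $L$ is the unknot.

**Two sheets.** Fix $n\ge1$ and $\varepsilon=\pm1$, and consider
$$O=\{z_1=0\},\qquad K=\Big\{\tfrac1{\sqrt2}\big(e^{i\varepsilon n\tau},e^{i\tau}\big)\Big\},\tag{1}$$
with $O$ oriented by increasing $\arg z_2$ and $K$ by increasing $\tau$. We look at $O\cup K$ in two ways.

* About the axis $\{z_2=0\}$, with $\arg z_2$ as braid parameter, $O\cup K$ is a closed pure $2$-braid: one strand is $z_1=0$, and the other turns around it $\varepsilon n$ times. So $O\cup K$ is the closure of $\sigma_1^{2\varepsilon n}$, and $K$ is an unknot, since it is a closed $1$-braid. The linking number is $\varepsilon n$.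
* About the axis $O$, with braid parameter $\phi=\arg z_1$, $K$ is a closed $n$-braid with strands $z_2=\frac1{\sqrt2}e^{i(\varepsilon\phi+2\pi j)/n}$, $j=0,\dots,n-1$. The $n$ points turn rigidly through the angle $2\pi\varepsilon/n$.

So $O$ is a braid axis of the one-component unlink $K$, and $O\cup K$ has two components and braid index $2$. A closed pure $2$-braid is determined up to isotopy by its linking number, and its components may be exchanged (conjugate $\sigma_1^{2N}$ by $\sigma_1$). So we may exchange names: let $\{z_1=0\}$ be the branch set and let the curve $\frac1{\sqrt2}(e^{i\varepsilon n\tau},e^{i\tau})$ be the braid axis. The map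
$$(z_1,z_2)\mapsto\frac{(z_1^2,z_2)}{\|(z_1^2,z_2)\|}$$
is a simple $2$-sheeted covering branched along $\{z_1=0\}$. Indeed, given $(w_1,w_2)\in S^3$, the equations $z_1^2=\lambda w_1$, $z_2=\lambda w_2$ with $\lambda>0$ and $|z_1|^2+|z_2|^2=\lambda|w_1|+\lambda^2|w_2|^2=1$ have a unique $\lambda$, and then two solutions $z_1$ if $w_1\neq0$. Over the axis we get $z_1=\pm c\,e^{i\varepsilon n\tau/2}$ and $\arg z_2=\tau$: two parallel strands making $\varepsilon n$ half twists. This is the torus link $T(2,\varepsilon n)$. So both Hopf links, both trefoils, and all $T(2,\pm n)$ with parallel orientation are obtained.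

**Three sheets.** Let $p,q\ge1$. In $S^3\setminus O=\operatorname{int}D^2\times S^1$ let $L_1$ be $p$ points on a small circle in the left half disc turning rigidly by $+2\pi/p$, and let $L_2$ be $q$ points on a small circle in the right half disc turning rigidly by $-2\pi/q$. Translating and rescaling the small circle within the disc shows that $O\cup L_1$ is the link (1) with $n=p$, $\varepsilon=1$, and that $O\cup L_2$ is the link (1) with $n=q$, $\varepsilon=-1$. The arc separating the half discs, times $S^1$, is an annulus bounded by two meridians of $O$. Capped by two meridian discs of $O$ it becomes a sphere $S$ which separates $L_1$ from $L_2$ and meets $O$ in two points. So $L_1\cup L_2$ is a two-component unlink, and $O\cup L_1\cup L_2$ is the connected sum along $O$ of $O\cup L_1$ and $O\cup L_2$. With $L_2$ oriented so that $lk(O,L_2)=-q$, these are the closures of $\sigma_1^{2p}$ and $\sigma_1^{-2q}$. With the strand of $O$ in the middle, the connected sum is the closure of the $3$-braid $\sigma_1^{2p}\sigma_2^{-2q}$. It has three components, hence braid index exactly $3$.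

The group $\pi_1(S^3\setminus(L_1\cup L_2))$ is free on two meridians; take the simple $3$-sheeted covering that sends them to $(12)$ and $(23)$. Let $B_1\supset L_1$ and $B_2\supset L_2$ be the balls bounded by $S$. Over $B_1$ lie the double covering of $B_1$ branched along $L_1$ (sheets $1,2$) and a copy of $B_1$ (sheet $3$). Over $B_2$ lie a double covering (sheets $2,3$) and a copy of $B_2$ (sheet $1$). Each $B_j$ meets the unknot $O$ in an unknotted arc. The copies on sheets $1$ and $3$ fill a boundary sphere of the other side's double covering with a ball containing an unknotted arc, so what remains is the connected sum along the sphere on sheet $2$. The total space is $S^3\# S^3=S^3$ and the preimage of $O$ is $T(2,p)\#T(2,-q)$. The guess survives again.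

The Euler characteristic does not contradict it either. The fiber $\pi^{-1}(D)$ has Euler characteristic $s-|D\cap L_{branch}|$, and the strand numbers are at our disposal; already the examples above realize every Euler characteristic $\le1$. To refute the guess one needs an invariant that sees the *signs* of the braids. We construct an integer $h(L)$, show that $h\le0$ for every link described in the Question, and compute $h=3$ for a link of seven Hopf fibers, three of them reversed. So the answer is **no**.

## 2. The difference of two vector fields on $S^3$

"Field" means continuous nowhere-zero vector field on $S^3$. Recall that the Hopf invariant $H:\pi_3(S^2)\to\mathbb Z$ is a homomorphism with $H(v)=lk(v^{-1}(p),v^{-1}(q))$ for regular values $p\ne q$.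

**Definition (difference).** Let $V,W$ be fields, normalized for a Riemannian metric. The oriented plane bundle $W^\perp$ has a unit section $\sigma$ because $H^2(S^3)=0$, and $\sigma$ is unique up to homotopy because $H^1(S^3)=0$. Let $v:S^3\to S^2$ be $V$ expressed in the frame $(W,\sigma,W\times\sigma)$, and put $D(V,W):=H(v)$.

The space of metrics is connected, so the metric is irrelevant. Clearly $D$ depends only on the homotopy classes of $V$ and $W$. For example, $-W$ is the constant map $-e_1$ in its frame, so $D(-W,W)=0$.

**Lemma 1.** (i) For every oriented trivialization $T$ of $TS^3$, $D(V,W)=H_T(V)-H_T(W)$, where $H_T$ is the Hopf invariant of the normalized coordinate map. Hence $D(U,V)+D(V,W)=D(U,W)$.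

(ii) If $U=U'$ outside disjoint balls $B_1,\dots,B_q$, then $D(U,U')=\sum_j\delta_j$, where $\delta_j$ depends only on $U|_{B_j},U'|_{B_j}$ and is invariant under orientation-preserving diffeomorphisms of the ball.

*Proof.* (i) Use a metric in which $T$ is orthonormal. The frame $(W,\sigma,W\times\sigma)$ is $Tg$ with $g:S^3\to SO(3)$, so in $T$ the field $V$ is the map $g\cdot v$. The action $SO(3)\times S^2\to S^2$ induces a homomorphism
$$\pi_3(SO(3))\oplus\pi_3(S^2)\to\pi_3(S^2).$$
After a homotopy we may assume that $g=1$ and $v=v_0$ at the base point. Then $(0,[v])\mapsto[v]$ and $([g],0)\mapsto[x\mapsto g(x)v_0]$. Hence $H(g\cdot v)=H(v)+c(g)$ with $c(g)=H(g\cdot v_0)$, and $c(g)$ does not depend on $v_0$ since $S^2$ is connected. So $H_T(V)=D(V,W)+c(g)$. The field $W$ is the constant map $e_1$ in its own frame, so $H_T(W)=c(g)$. Subtract.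

(ii) In a frame with first vector $U'$, $U$ is a map to $S^2$ equal to $e_1$ outside the balls. Its class is the sum of the classes of $(B_j,\partial B_j)\to(S^2,e_1)$. Two frames on a ball with first vector $U'$ differ by a map to $SO(2)$. This map is null-homotopic and $SO(2)$ fixes $e_1$, so the class on $B_j$ does not depend on the frame. It can thus be computed from the data on $B_j$ alone. An orientation-preserving diffeomorphism of the ball has degree $1$ on $(B,\partial B)$ and does not change the class. $\square$

## 3. Open books, adapted fields and the integer $h(L)$

**Definition (open book).** An open book with oriented binding $L$ is a fibration $\varphi:S^3\setminus L\to S^1$ such that near each component of $L$ there are oriented coordinates $(re^{i\theta},t)$ with $L=\{r=0\}$ oriented by $\partial_t$ and $\varphi=\theta$.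

So $\varphi$ has degree $+1$ on positive meridians. With pages cooriented by $\varphi$, the orientation of a page near $L$ is $(\partial_t,\partial_r)$. The outward direction at $L$ is $-\partial_r$, and $(-\partial_r,\partial_t)$ is the same orientation, so $L$ is the oriented boundary of the page. Only links with such an open book occur below. We write $\mu(L)=1-\chi(F)$, where $F$ is the fiber.

For example, $\arg z_1$ is an open book with disc pages and binding $\{z_1=0\}$ oriented by increasing $\arg z_2$: near $\{z_1=0\}$ the coordinates $(z_1,\arg z_2)$ are oriented.

**Smoothness and orientation of $\pi$.** Near its branch curve $\pi$ is $(z,t)\mapsto(z^2,t)$ in suitable coordinates. We give the source the pulled-back smooth structure, in which these $(z,t)$ are smooth coordinates; it is diffeomorphic to the standard $S^3$. If $\pi$ reverses orientation, compose it with a reflection of the target: all hypotheses persist and $\pi^{-1}(O)$ is the same link. So we assume that $\pi$ preserves orientation.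

If $O$ is a braid axis of $L_{branch}$ with open book $\varphi_O$, then $\varphi_O\circ\pi$ is an open book with binding $\pi^{-1}(O)$. Indeed, near $O$ the covering is unbranched and meridian discs lift, so the coordinates $(re^{i\theta},t)$ lift. On a branch curve, $d\varphi_O$ does not vanish in the direction of $L_{branch}$, so $\varphi_O\circ\pi$ is a submersion there.

**Definition (adapted field).** A field $V$ is adapted to $\varphi$ if $V$ is positively tangent to $L$ along $L$ and $d\varphi(V)>0$ off $L$.

Adapted fields exist: take $\partial_t+\partial_\theta$ near $L$, any field with $d\varphi=1$ elsewhere, and patch with a partition of unity. They form a convex set of nowhere-zero fields, hence one homotopy class.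

**Example.** The Hopf field $iz$ is adapted to $\arg z_1$, and also to $\arg(z_1z_2)$, whose binding is two Hopf fibers. The field $X=(iz_1,-iz_2)$ has $d\varphi(X)=2$ for $\varphi=\arg(z_1\bar z_2)$, but it is *not* adapted. Near $\{z_1=0\}$ the oriented coordinates $(z_1,\arg z_2)$ show that the binding is oriented by increasing $\arg z_2$, whereas $X$ points the other way. The condition along $L$ is a separate one.

**Lemma 2 (uniqueness of open books).** Let $\varphi,\varphi'$ be open books of $S^3$ with the same oriented binding $L$. There is an orientation-preserving diffeomorphism $\Psi$ of $S^3$ with $\Psi(L)=L$ (orientations preserved) and $\varphi'\circ\Psi=\varphi$. Moreover, any two open books of $S^3$ with disc pages are isomorphic by an orientation-preserving diffeomorphism.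

The proof uses mapping class groups and nothing from Sections 4–10; it is given in Section 11.

By Cerf's theorem an orientation-preserving diffeomorphism $\Psi$ of $S^3$ is isotopic to the identity, so $\Psi_*V$ is homotopic to $V$ for every field $V$. If $V$ is adapted to $\varphi$ and $\Psi$ is as in Lemma 2, then $\Psi_*V$ is adapted to $\varphi'$. Hence the homotopy class of a field $V_L$ adapted to an open book with binding $L$ depends only on the oriented link $L$, indeed only on its orientation-preserving diffeomorphism type.

**Definition ($h$).** $h(L):=D(V_L,V_U)$, where $U$ is the unknot.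

The Hopf field $iz$ represents $V_U$. By the example above, $h=0$ for the positive Hopf link.

**Definition (presentable).** A link $L$ is presentable if $L=\pi^{-1}(O)$ for a simple $s$-sheeted $\pi:S^3\to S^3$ whose branch set $L_{branch}=L_1\cup\dots\cup L_{s-1}$ is an unlink with braid axis $O$. No condition on the braid index is imposed. Let $n_i\ge1$ be the number of strands and $e_i$ the exponent sum of $L_i$ as a closed braid about $O$, oriented in the positive braid direction.

**Theorem A.** If $L$ is presentable, then
$$h(L)=\tfrac12\sum_i(e_i-n_i+1),\qquad\mu(L)=\sum_i(n_i-1).$$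
Hence $-\mu(L)\le h(L)\le0$.

**Theorem A′ (setting of the Question).** If moreover $O\cup L_{branch}$ has braid index $s$ for some orientation of $L_{branch}$, then $e_i=\varepsilon_i(n_i-1)$ with $\varepsilon_i=\operatorname{sign}lk(O,L_i)$ for that orientation, and $h(L)=-\sum_{\varepsilon_i=-1}(n_i-1)\le0$.

**Theorem B.** For $k>l\ge0$ let $L_{k,l}$ be the union of $k+l$ fibers of the positive Hopf fibration, $l$ of them reversed. Then $L_{k,l}$ is fibered and $h(L_{k,l})=l(l-2)$. So for $k>l\ge3$, $L_{k,l}$ is not presentable. In particular $h(L_{4,3})=3>0$.

**Corollary (answer to the Question).** No. The fibered link $L_{4,3}$ has no description of the required kind, and it has none even if the condition on the braid index of $O\cup L_{branch}$ is dropped.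

The Corollary is immediate: every link as in the Question has $h\le0$ by Theorem A′, every presentable link has $h\le0$ by Theorem A, for every $s$, every covering and every orientation of $L_{branch}$; and $h(L_{4,3})=3$. Bennequin's inequality enters only the last sentence of Theorem A. Theorem A′, and hence the answer to the Question, does not use it.

## 4. Self-linking numbers of closed braids

We need a number that records how a field turns around a closed orbit, and its value on closed braids.

**Standard model.** Take $O=\{z_1=0\}$ and $t=\arg z_1$. Then $S^3\setminus O=\operatorname{int}D^2\times S^1$ with oriented coordinates $(y,t)$, $y=z_2$. By Lemma 2 every open book with disc pages is isomorphic to this one.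

Let $K$ be a closed $n$-braid about $O$ with strands $y_a(t)$, and put $P_K(y,t)=\prod_a(y-y_a(t))$. The function $\arg P_K$ on $S^3\setminus(O\cup K)$ has degree $1$ on meridians of $K$. It has degree $0$ on the meridian $\{y=\mathrm{const}\}$ of $O$ with $|y|$ near $1$, since there $P_K$ is homotopic to $y^n$, a constant. These meridians generate $H_1$, so $\arg P_K$ represents $lk(\cdot,K)$. Hence:
$$\text{linking numbers of disjoint closed braids are total winding numbers of the differences of their strands.}\tag{2}$$

The exponent sum $e$ of $K$, counterclockwise half twists counted positively, is the winding number of $\prod_{a<b}(y_a-y_b)^2$. If $K$ is connected, its permutation is an $n$-cycle. Going once around multiplies $\prod_{a<b}(y_a-y_b)$ by the sign $(-1)^{n-1}$ of this cycle, and also by $(-1)^e$. So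
$$e-n\ \text{ is odd if } K \text{ is connected.}\tag{3}$$

**Definition (self-linking number).** Let $K$ be a closed orbit, up to orientation, of a field $V$. A nowhere-zero section of the trivial plane bundle $TS^3/V$ is unique up to homotopy; restricted to $K$ it frames $K$. Let $K'$ be the corresponding push-off and $sl_V(K)=lk(K,K')$.

It does not change if $K$ and $K'$ are both reversed, nor under a homotopy of $V$ through fields that keep $K$ as a closed orbit. For example, let $V=iz$ and $K=\{(e^{it},0)\}$. The section $(-\bar z_2,\bar z_1)$ is $(0,e^{-it})$ along $K$, so $K'$ is the curve $(e^{it},\delta e^{-it})$ up to normalization, and $sl_V(K)=-1$.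

**Lemma 3.** Let $K$ be a connected closed $n$-braid of exponent sum $e$ about $O$, and let $V$ be adapted to $O$ and tangent to $K$. Then $sl_V(K)=e-n$.

*Proof.* We work in the standard model and deform the section of the example. Let $V_0=iz$ and $V_\tau=(1-\tau)V_0+\tau V$; all $V_\tau$ are adapted. The section $(-\bar z_2,\bar z_1)$ of $TS^3/V_0$ extends to a continuous family of nowhere-zero sections of $TS^3/V_\tau$. Off $O$ we have $dt(V_\tau)>0$, so projection along $V_\tau$ identifies $TS^3/V_\tau$ with $\ker dt$, the $y$-plane. So over $S^3\setminus O$ the sections become a homotopy of maps to $\mathbb C^*$. The class of such a map in $H^1(S^3\setminus O)=\mathbb Z$ is read off on $\{y=0\}$, where for $\tau=0$ the map is $\bar z_1=e^{-it}$. Hence the section for $V$ is homotopic to $e^{-it}$, and since $\ker dt$ is transverse to $K$, the push-off $K'$ is $y\mapsto y+\delta e^{-it}$. By (2), $lk(K,K')$ is the winding number of $\prod_{a,b}(y_a-y_b+\delta e^{-it})$. The factors with $a\ne b$ contribute $e$, for small $\delta$, and the $n$ factors with $a=b$ contribute $-n$. $\square$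

## 5. An auxiliary axis for the branch set, and its lift

Let $\pi$, $O$, $L_{branch}=L_1\cup\dots\cup L_r$ be as in the definition of presentable, with $s\ge2$ and $r=s-1$. We want a reference field downstairs whose lift upstairs is again adapted to an unknot. It comes from a second axis $A$ about which every $L_i$ is a single straight strand.

Fix *any* orientation of the $L_i$. In the standard model with axis called $A$, take points $p_i\ne0$ of distinct arguments. The curves $\{p_i\}\times S^1$ bound the disjoint discs $\{xp_i/|p_i|:x\ge|p_i|\}\times S^1$, each completed by one point of $A$, so they form an unlink. Oriented unlinks with equally many components are isotopic. Hence, after a diffeomorphism of the target, there are an unknot $A$ and standard coordinates $(y,t)$ on $S^3\setminus A$ such that $L_i=\{p_i\}\times S^1$, oriented by $\partial_t$, with all $|p_i|<\rho<1$. No relation between $A$ and $O$ is needed. Let $Q=\{|y|\le\rho\}\times S^1$, and let $W$ be a field adapted to $A$ with $W=\partial_t$ on $Q$.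

**Lemma 4.** (a) $\pi^{-1}(Q)=\tilde D\times S^1$ with $\tilde D$ a disc, and $\pi=f\times\mathrm{id}$ there, where $f:\tilde D\to\{|y|\le\rho\}$ is a simple $s$-sheeted branched covering with branch points $p_1,\dots,p_r$.

(b) $\tilde A=\pi^{-1}(A)$ is an unknot, $t\circ\pi$ is an open book with binding $\tilde A$ and disc pages, and $W$ lifts to a field $\tilde W$ adapted to it, with $\tilde W=\partial_t$ on $\tilde D\times S^1$.

(c) $\pi^{-1}(L_i)$ consists of $s-1$ curves $\{q\}\times S^1$: one branch curve $C_i$ and $s-2$ unbranched curves. All these curves, for all $i$, have $sl_{\tilde W}=-1$, and any two of them have linking number $0$. Likewise $sl_W(L_i)=-1$ and $lk(L_i,L_j)=0$ for $i\neq j$.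

*Proof.* **Step 1: the monodromy in the $t$-direction is trivial.** A curve $\{y_0\}\times S^1$ with $|y_0|=\rho$ bounds a disc that meets $A$ once and misses $L_{branch}$. So its monodromy is trivial. Now $\pi_1(Q\setminus L_{branch})=\pi_1(\{|y|\le\rho\}\setminus\{p_i\})\times\mathbb Z$, and the factor $\mathbb Z$ acts trivially. Hence over $Q$ the covering is a product $f\times\mathrm{id}:\tilde D\times S^1\to Q$ with $f$ a simple branched covering of the disc, branched over the $p_i$.

**Step 2: $\tilde D$ is a disc.** The complement of $\operatorname{int}Q$ is a solid torus around $A$ with meridian $\{y_0\}\times S^1$. Gluing it on kills exactly the factor $\mathbb Z$, so by van Kampen $\pi_1(\{|y|\le\rho\}\setminus\{p_i\})\to\pi_1(S^3\setminus L_{branch})$ is an isomorphism. The total space minus the preimage of $L_{branch}$ is connected, so the monodromy is transitive and $\tilde D$ is connected. By simplicity $\chi(\tilde D)=s-r=1$, so $\tilde D$ is a disc.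

**Step 3: the lifted axis.** The boundary of $\pi^{-1}(S^3\setminus\operatorname{int}Q)$ is the single torus $\partial\tilde D\times S^1$. So $\pi^{-1}(S^3\setminus\operatorname{int}Q)$ is one connected covering of a solid torus: one solid torus with core $\tilde A=\pi^{-1}(A)$, in which the meridian discs are lifts of meridian discs of $A$. Hence $t\circ\pi$ is an open book with binding $\tilde A$, whose pages are $\tilde D$ plus a collar, that is, discs. So $\tilde A$ is an unknot. On $Q$ the field $W=\partial_t$ lifts to $\partial_t$, also along the branch curves; elsewhere $\pi$ is a local diffeomorphism. The lift is adapted to $t\circ\pi$.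

**Step 4: linking.** Over $p_i$ there are $s-1$ points of $\tilde D$, one of them a branch point. Each curve $\{q\}\times S^1$ is a $1$-strand closed braid about $\tilde A$, so $sl_{\tilde W}=-1$ by Lemma 3 with $n=1$, $e=0$. Given two such curves, move one, off the other, to $\partial\tilde D\times S^1$. There it bounds a lift of a meridian disc of $A$, which is disjoint from $\operatorname{int}\tilde D\times S^1$. So the linking number is $0$. Downstairs the same follows from Lemma 3 and (2). $\square$

We take $(z,t)$ with $z^2$ a multiple of $y-p_i$ as smooth coordinates near $C_i$.

**The field to be studied.** Let $\eta=\pm1$, and orient every $L_i$ by $\eta$ times its positive braid direction about $O$. Then $d\varphi_O(\eta\,\partial_t)>0$ near $L_{branch}$, so by convex patching there is a field $V$ adapted to $\varphi_O$ with $V=\eta\,\partial_t$ near $L_{branch}$. Near $C_i$, where $\pi(z,t)=(z^2,t)$, the field $\eta\,\partial_t$ lifts to $\eta\,\partial_t$. So $V$ lifts to a field $\tilde V$, which is adapted to $\varphi_O\circ\pi$ with binding $\pi^{-1}(O)=L$. Since $O$, $A$ and $\tilde A$ are unknots,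
$$D(V,W)=0,\qquad h(L)=D(\tilde V,\tilde W).\tag{4}$$
By Lemma 3,
$$sl_V(L_i)=e_i-n_i.\tag{5}$$

## 6. Direct comparison, and where it stops

Formula (4) suggests lifting a homotopy from $V$ to $W$. A homotopy lifts if it is fixed near $L_{branch}$, so we ask when two fields that agree near a link can be compared away from it.

**Lemma 5 (comparison).** Let $V,V'$ be fields which coincide on tubes $N=\bigcup N_i$ around a nonempty link $\Lambda=\bigcup_i\Lambda_i$ and are tangent to $\Lambda$. If $sl_V(\Lambda_i)=sl_{V'}(\Lambda_i)$ for all $i$, then $V'$ is homotopic, through fields fixed near $\Lambda$, to a field equal to $V$ outside a ball $B\subset S^3\setminus\Lambda$.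

*Proof.* Normalize the fields.

**Step 1: make frames agree near $\Lambda$.** Let $\sigma,\sigma'$ be unit sections of $V^\perp,V'^\perp$. On $N_i$ we have $\sigma=e^{i\kappa_i}\sigma'$, and the map $e^{i\kappa_i}:N_i\to S^1$ is null-homotopic, because its degree along $\Lambda_i$ is the difference of the self-linking numbers. Lift $\kappa_i$ to a real function, unique up to $2\pi\mathbb Z$. Replace $\sigma$ on $N_i$ by its rotation by $-\chi\kappa_i$, where $\chi$ is a cutoff supported in $N$ and equal to $1$ on smaller tubes $N^-$. Now $\sigma=\sigma'$ on $N^-$. Put $E=(V,\sigma,V\times\sigma)$, $E'=(V',\sigma',V'\times\sigma')=Eg$ and $M=S^3\setminus\operatorname{int}N^-$. Then $g:(M,\partial M)\to(SO(3),1)$ and $V'=E(ge_1)$.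

**Step 2: lift $g$ to $S^3$.** Choose arcs $a_i$ $(i\ge2)$ in $M$ from $\partial N_1^-$ to $\partial N_i^-$, crossing only the collars $N_1\setminus N_1^-$ and $N_i\setminus N_i^-$, once each. Then $g|_{a_i}$ is a loop. Changing the lift $\kappa_i$ by $2\pi$ multiplies $g$ along $a_i$ by one full rotation about $e_1$. So it changes the class of this loop in $\pi_1(SO(3))=\mathbb Z/2$ and does not affect the other arcs. Hence we may assume that all these loops are null-homotopic. Moreover $H_1(M)$ is generated by meridians lying in $\partial M$, where $g=1$, so $g_*:\pi_1(M)\to\mathbb Z/2$ is trivial. Thus $g$ lifts to a map $\tilde g:M\to S^3$ to the double covering of $SO(3)$, with $\tilde g=1$ on $\partial N_1^-$. On each $\partial N_i^-$ the lift is constant $\pm1$, and the sign is $+$ by the condition on $a_i$.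

**Step 3: push the difference into one ball.** As $M$ is connected with nonempty boundary, it has a handle decomposition with a single $0$-handle and no $3$-handle. Dually, $M$ is a collar of $\partial M$ with $1$-handles, $2$-handles and one $3$-handle $B$ attached. Since $\pi_1(S^3)=\pi_2(S^3)=0$, $\tilde g$ can be deformed rel $\partial M$ to be $1$ on the collar, then on the $1$-handles, then on the $2$-handles. By homotopy extension, $\tilde g$ is homotopic rel $\partial M$ to a map equal to $1$ outside $B$. If $g_\tau$ is the projected homotopy in $SO(3)$, extended by $1$ over $N^-$, then $E(g_\tau e_1)$ is the required homotopy. $\square$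

**The case $e_i=n_i-1$ for all $i$.** Take $\eta=+1$ in Section 5. Then $V=\partial_t=W$ near $L_{branch}$, and by (5) and Lemma 4(c) both fields have self-linking number $-1$ along every $L_i$. Lemma 5 replaces $V$, by a homotopy fixed near $L_{branch}$, by a field $V''$ equal to $W$ outside a ball $B$ disjoint from $L_{branch}$. Put $\delta=D(V'',W)$; by (4), $\delta=0$. The homotopy lifts, $\pi^{-1}(B)$ consists of $s$ balls mapped diffeomorphically, and Lemma 1(ii) gives $h(L)=D(\tilde V,\tilde W)=s\delta=0$. So in this case the first attempt succeeds.

It stops exactly when $e_i\ne n_i-1$ for some $i$. The number $sl(L_i)$ is invariant under homotopies that keep $L_i$ as a closed orbit, and it is $e_i-n_i$ for $V$ but $-1$ for $W$. So *no* homotopy from $V$ to $W$ fixed near $L_{branch}$ exists, and $D(V,W)=0$ cannot be lifted. This happens already for two sheets and $n_1=2$, $e_1=-1$ (the negative Hopf link of Section 1), where $sl_V(L_1)=-3$.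

What is needed is a way to change $W$ near $L_{branch}$ by a local recipe that lifts, adjusts the self-linking numbers, and has a computable effect on $D$. The recipe of the next section reverses $W$ along $L_i$ and contains a free integer $m_i$. Because it reverses the direction, we start with $W$ *opposite* to $V$, that is, with $\eta=-1$. The gain then comes from a mismatch of counts: a ball off $L_{branch}$ has $s$ preimages, whereas a component of $L_{branch}$ has $s-1$.

## 7. Reversing a field along closed orbits

Let $W$ be a field and $\Lambda=K_1\cup\dots\cup K_q$ a link of closed orbits oriented by $W$, with disjoint tubes $N_i$ having oriented coordinates $(\zeta=re^{i\theta},t)$, $r\le1$, in which $W=\partial_t$. Choose the metric so that $|W|=1$ and $(\partial_x,\partial_y,\partial_t)$ is orthonormal in the tubes. Write $e^{i\psi}=\cos\psi\,\partial_x+\sin\psi\,\partial_y$.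

**Definition (modification).** For $m\in\mathbb Z^q$ let $W^m=W$ outside the $N_i$, and on $N_i$
$$W^m=\cos a(r)\,\partial_t+\sin a(r)\,e^{i(\theta+m_it)},$$
where $a$ is smooth with $a=\pi$ for $r\le\frac13$, $a=0$ for $r\ge\frac23$ and $a'<0$ between.

So $W^m=-\partial_t$ near $K_i$. The following changes do not alter the homotopy class:

* replacing $a$ by a continuous $[0,1]\to[0,\pi]$ with $a(0)=\pi$ and $a=0$ near $1$ (interpolate linearly);
* adding a constant to the angle (rotate);
* multiplying the two summands by positive functions, equal to $1$ near $r=1$, provided the result is continuous (interpolate; the summands never vanish simultaneously);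
* rescaling $\zeta$ by a positive constant.

**Lemma 6.** (i) $D(W^m,W)=\sum_i(sl_W(K_i)-m_i)+\sum_{i\ne j}lk(K_i,K_j)$, the last sum over ordered pairs.

(ii) $sl_{W^m}(K_i)=2m_i-sl_W(K_i)-2\sum_{j\ne i}lk(K_i,K_j)$.

For example, let $W=iz$, let $\Lambda$ be one Hopf fiber, and let $m=0$. Then $D(W^0,W)=-1$ and the reversed orbit has self-linking number $+1$.

*Proof.* **Set-up: express $W^m$ in a frame of $W$.** Choose the unit section $\sigma$ of $W^\perp$, after a homotopy, with $\sigma=e^{i\beta_it}$ on $N_i$, and let $\mathrm{fr}_i=lk(K_i,\{\zeta=\mathrm{const}\})$. The framing $\sigma$ turns $\beta_i$ times relative to the constant one, so $sl_W(K_i)=\mathrm{fr}_i+\beta_i$. In the frame $(W,\sigma,W\times\sigma)$ the field $W^m$ is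
$$v=(\cos a,\ \sin a\,e^{i\psi})\in\mathbb R\oplus\mathbb C,\qquad\psi=\theta+(m_i-\beta_i)t\ \text{ on }N_i,$$
and $v=e_1=(1,0)$ outside the tubes.

**Proof of (i): link two preimages.** For $0<a_0<\pi$ the value $(\cos a_0,\sin a_0e^{i\psi_0})$ is regular. Its preimage in $N_i$ is the curve $r=r_0$, $\theta=\psi_0+(\beta_i-m_i)t$, parallel to $K_i$. Its orientation relative to $K_i$ is the same for all $i$, since $v$ has the same form in the oriented coordinates $(r,\psi,t)$ of each tube. Two such curves in $N_i$ with different $\psi_0$ become constant in the coordinate $\zeta e^{-i(\beta_i-m_i)t}$, so their linking number is $\mathrm{fr}_i+\beta_i-m_i=sl_W(K_i)-m_i$. Curves in different tubes contribute $lk(K_i,K_j)$. The sum is $H(v)$.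

**Proof of (ii): find a global section of $v^\perp$.** Off $\Lambda$ put
$$f=\cos\psi\,(-\sin a,\ \cos a\,e^{i\psi})-\sin\psi\,(0,\ ie^{i\psi}).$$
Both vectors $(-\sin a,\cos a\,e^{i\psi})$ and $(0,ie^{i\psi})$ are orthogonal to $v$ and to each other, so $f$ is a unit section of $v^\perp$. Where $a=0$ it equals $(0,e^{i\psi}(\cos\psi-i\sin\psi))=(0,1)$, so we extend it by $(0,1)$ outside the tubes. Where $a=\pi$ it equals $(0,-e^{i\psi}(\cos\psi+i\sin\psi))=(0,-e^{2i\psi})$, which does not extend over $K_i$; we correct it by a rotation. At $v=-e_1$ the orientation of the plane $v^\perp=\mathbb C$ is opposite to the standard one, so rotation by $\beta$ in the oriented plane $v^\perp$ multiplies the $\mathbb C$-part by $e^{-i\beta}$ there. Let $\ell:S^3\setminus\Lambda\to S^1$ represent $lk(\cdot,\Lambda)$. Its degree is $1$ on the meridian of $K_i$ and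
$$d_i=\mathrm{fr}_i+\sum_{j\ne i}lk(K_i,K_j)$$
on $\{\zeta=\mathrm{const}\}$, so we can choose it with $\ell=e^{i(\theta+d_it)}$ for $0<r\le\frac13$ in $N_i$. Rotating $f$ by $2\arg\ell$ gives for $r\le\frac13$ the $\mathbb C$-part
$$-e^{2i\psi-2i(\theta+d_it)}=-e^{2i(m_i-\beta_i-d_i)t},$$
which extends over $K_i$. So this is a global section of $(W^m)^\perp$. The $\mathbb C$-part is measured relative to $\sigma=e^{i\beta_it}$; relative to $(\partial_x,\partial_y)$ the section turns $2(m_i-\beta_i-d_i)+\beta_i=2m_i-\beta_i-2d_i$ times along $K_i$. Hence
$$sl_{W^m}(K_i)=\mathrm{fr}_i+2m_i-\beta_i-2d_i=2m_i-(\mathrm{fr}_i+\beta_i)-2\sum_{j\ne i}lk(K_i,K_j).\qquad\square$$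

## 8. Proof of Theorem A: $s$ balls against $s-1$ circles

If $s=1$, $L$ is the unknot and $h=\mu=0$. Let $s\ge2$, $r=s-1$, and use Section 5 with $\eta=-1$: each $L_i$ is oriented *opposite* to its positive braid direction about $O$, $W=\partial_t$ on $Q$, and $V=-\partial_t$ near $L_{branch}$.

**Step 1: the Euler characteristic.** A page of $O$ meets $L_{branch}$ transversally in $\sum n_i$ points, so by simplicity $\chi(F)=s-\sum n_i$ and $\mu(L)=1-s+\sum n_i=\sum_i(n_i-1)$.

**Step 2: modify $W$ so that it agrees with $V$ near $L_{branch}$.** By (5) and (3), $sl_V(L_i)=e_i-n_i$ is odd. Put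
$$m_i=\tfrac12(e_i-n_i-1)\in\mathbb Z,$$
and let $W'=W^m$ be the modification of $W$ along all $L_i$, in small tubes inside $Q$ with coordinate $\zeta$ a multiple of $y-p_i$. By Lemma 6(ii) and Lemma 4(c), $sl_{W'}(L_i)=2m_i+1=e_i-n_i=sl_V(L_i)$. Also $W'=-\partial_t=V$ near $L_{branch}$.

**Step 3: compare downstairs.** By Lemma 5, $V$ is homotopic, fixed near $L_{branch}$, to a field $V''$ equal to $W'$ outside a ball $B$ disjoint from $L_{branch}$. Put $\delta=D(V'',W')$. By (4), additivity and Lemma 6(i),
$$0=D(V,W)=D(V'',W')+D(W',W)=\delta+\sum_i(-1-m_i).\tag{6}$$

**Step 4: lift everything.** The homotopy from $V$ to $V''$ is fixed near $L_{branch}$, so it lifts and $\tilde V\simeq\tilde V''$. The preimage $\pi^{-1}(B)$ consists of $s$ balls, each mapped diffeomorphically and preserving orientation, so $D(\tilde V'',\tilde W')=s\delta$ by Lemma 1(ii).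

Next, the lift $\tilde W'$ is a modification of $\tilde W$ along *all* preimage curves of the $L_i$, with the same integers $m_i$. Along unbranched curves this is clear. Along $C_i$ put $\zeta=z^2$. In the normal direction $d\pi$ is multiplication by $2z$, so $\sin a\,e^{i(\arg\zeta+m_it)}$ lifts to
$$\frac{\sin a(|z|^2)}{2|z|}\,e^{i(2\arg z+m_it-\arg z)}=\frac{\sin a(|z|^2)}{2|z|}\,e^{i(\arg z+m_it)},$$
which vanishes for small $|z|$, and $\cos a\,\partial_t$ lifts to $\cos a(|z|^2)\,\partial_t$. The positive factor $1/(2|z|)$ may be changed to $1$ near the boundary of the tube, where $\sin a=0$. By the list in Section 7 this is the modification with integer $m_i$.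

There are $s-1$ preimage curves over each $L_i$, all with self-linking number $-1$ and with pairwise linking number $0$ by Lemma 4(c). So Lemma 6(i) gives $D(\tilde W',\tilde W)=(s-1)\sum_i(-1-m_i)$. With (4) and (6),
$$h(L)=D(\tilde V,\tilde W)=s\delta+(s-1)\sum_i(-1-m_i)=\big(s-(s-1)\big)\sum_i(1+m_i)=\tfrac12\sum_i(e_i-n_i+1).$$

**Step 5: the bound.** Bennequin's inequality (*Entrelacements et équations de Pfaff*, Astérisque 107–108, 1983) says that a closed $n$-braid of exponent sum $e$ representing the unknot has $e\le n-1$. Applied to $L_i$ and to its mirror image it gives $|e_i|\le n_i-1$. Hence $-\sum_i(n_i-1)\le h(L)\le0$, that is, $-\mu(L)\le h(L)\le0$. $\square$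

For the two-sheeted coverings of Section 1 with $n=2$ this gives $h=0$ for the positive Hopf link ($e=1$), in agreement with Section 3, and $h=-1$ for the negative one ($e=-1$).

## 9. Proof of Theorem A′: the exponent sums when the braid index is $s$

If $s=1$ there is nothing to prove. Suppose $O\cup L_{branch}$, with some orientation of $L_{branch}$, has braid index $s$.

**Step 1: identify the sublinks $O\cup L_i$.** The link has $s$ components, so it is the closure of an $s$-braid with one strand per component. Then $O\cup L_i$ is the closure of a pure $2$-braid, determined by its linking number. Since $L_i$ is a closed $n_i$-braid about $O$, this number is $lk(O,L_i)=\varepsilon n$ with $n=n_i$, $\varepsilon=\varepsilon_i$. The link $O\cup K$ of (1) is also a closed pure $2$-braid with linking number $\varepsilon n$. So $O\cup L_i$ is isotopic to $O\cup K$, component by component.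

**Step 2: the exponent sum is an invariant of the link with its axis.** Consider a connected closed $n$-braid of exponent sum $e$ about $O$, and the $n$-fold cyclic covering of $S^3$ branched along $O$, which is again $S^3$. The permutation is an $n$-cycle, so the preimage of the knot is the closure of a pure braid, the $n$-th power of the given one. By (2) its components $\tilde K_1,\dots,\tilde K_n$, oriented as lifts, satisfy
$$\sum_{a<b}lk(\tilde K_a,\tilde K_b)=\tfrac12ne,$$
because the right side is half the winding number of $\prod_{a<b}(y_a-y_b)^2$ over $n$ turns. The left side is determined by the link formed by the knot and $O$, and it is unchanged if the knot is reversed. So $e$ is determined by this link.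

**Step 3: compute in the model.** By Section 1, $K$ has about $O$ the strands $y_j=\frac1{\sqrt2}e^{i(\varepsilon\phi+2\pi j)/n}$. Each of the $\binom n2$ differences turns by $2\pi\varepsilon/n$, i.e. makes $2\varepsilon/n$ half turns. So $e=\binom n2\cdot\frac{2\varepsilon}n=\varepsilon(n-1)$.

Thus $e_i=\varepsilon_i(n_i-1)$. In $h(L)=\frac12\sum_i(e_i-n_i+1)$ a component with $\varepsilon_i=+1$ contributes $0$, and one with $\varepsilon_i=-1$ contributes $-(n_i-1)$. Hence $h(L)=-\sum_{\varepsilon_i=-1}(n_i-1)\le0$. Only the first formula of Theorem A was used, so Bennequin's inequality was not. $\square$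

## 10. Proof of Theorem B: Hopf fibers, some of them reversed

Let $W=iz$. For distinct points $a_1,\dots,a_k,b_1,\dots,b_l\in\mathbb{CP}^1$ put $\ell_c(z)=c_1z_2-c_2z_1$, which vanishes on the Hopf fiber over $c$, and
$$\Phi=\prod_i\ell_{a_i}\prod_j\overline{\ell_{b_j}},\qquad\varphi=\arg\Phi:S^3\setminus L_{k,l}\to S^1,$$
where $L_{k,l}$ is the union of the fibers over the $a_i$, oriented by $W$, and over the $b_j$, reversed.

**Step 1: $\varphi$ is a fibration.** Since $\Phi(e^{i\tau}z)=e^{i(k-l)\tau}\Phi(z)$, we have $d\varphi(W)=k-l>0$. The flow of $W/(k-l)$ preserves $L_{k,l}$ and permutes the levels of $\varphi$, so $\varphi$ is a fibration.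

**Step 2: $\varphi$ is an open book with oriented binding $L_{k,l}$.** Near a component over $c$ use a holomorphic coordinate $w$ on $\mathbb{CP}^1$ at $c$, a local section $w\mapsto s(w)\in S^3$ of the Hopf bundle, and the parametrization $(w,t)\mapsto e^{it}s(w)$. The coordinates $(w,t)$ are oriented, $W=\partial_t$, and $\ell_c(s(w))$ is $w$ times a nonvanishing smooth function. So
$$\varphi=(k-l)t\pm\arg w+g(w)$$
with $g$ smooth and real, and with sign $+$ for $c=a_i$ and $-$ for $c=b_j$. Put $\zeta=we^{\pm ig(w)}=re^{i\theta}$. Its derivative at $0$ is multiplication by $e^{\pm ig(0)}$, so it is a local orientation-preserving coordinate, and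
$$W=\partial_t,\qquad\varphi=(k-l)t\pm\theta.$$
For $a_i$ put $\theta'=(k-l)t+\theta$, $t'=t$. For $b_j$ put $\theta'=(k-l)t-\theta$, $t'=-t$; here two orientations are reversed. In both cases $(re^{i\theta'},t')$ are oriented coordinates, $\partial_{t'}$ orients the component as in $L_{k,l}$, and $\varphi=\theta'$. So $\varphi$ is an open book with oriented binding $L_{k,l}$, and $L_{k,l}$ is fibered.

A fiber of $\varphi$ meets each Hopf circle off $L_{k,l}$ in $k-l$ points. For $k=l+1$ its interior is therefore diffeomorphic to $\mathbb{CP}^1$ minus $2l+1$ points; for $L_{4,3}$ this is a sphere minus seven points, and $\mu(L_{4,3})=6$.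

**Step 3: an adapted field.** The field $W$ fails to be adapted only along the reversed fibers, where it points the wrong way. In the coordinates $(\zeta,t)$ near these put
$$V=\cos a(r)\,\partial_t-\sin a(r)\,ie^{i\theta},\qquad a(r)=\max(\pi-Br,0),$$
and $V=W$ elsewhere, with $B>k-l$ so large that the tubes $r\le\pi/B$ lie in the interiors of disjoint coordinate tubes. On a reversed component $V=-\partial_t$ is positively tangent to $L_{k,l}$. For $r>0$ we have $ie^{i\theta}=\frac1r\partial_\theta$ and $\varphi=(k-l)t-\theta$, so
$$d\varphi(V)=(k-l)\cos a+\frac{\sin a}r.$$
This is positive. If $\cos a\ge0$ it is clear, since $\sin a\ge0$ and not both vanish. If $\cos a<0$, then $a=\pi-Br$ with $0<Br<\pi/2$, and the claim is $\tan(Br)>(k-l)r$, which holds since $\tan(Br)\ge Br>(k-l)r$. Elsewhere $d\varphi(W)>0$ off $L_{k,l}$, and $W$ is positively tangent to the fibers over the $a_i$. So $V$ is adapted to $\varphi$.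

**Step 4: computation.** Since $-ie^{i\theta}=e^{i(\theta-\pi/2)}$, the list in Section 7 shows that $V$ is homotopic to the modification $W^m$ along the $l$ reversed fibers (oriented by $W$) with all $m_j=0$. By Lemma 3 with $n=1$, $e=0$ we have $sl_W=-1$ for the fiber $\{z_2=0\}$, hence for all fibers by $U(2)$-symmetry. Distinct fibers oriented by $W$ have linking number $1$. As $W$ represents $V_U$, Lemma 6(i) gives
$$h(L_{k,l})=D(V,W)=l\cdot(-1)+l(l-1)=l(l-2).$$
For $l\ge3$ this is positive, so by Theorem A the link $L_{k,l}$ is not presentable. $\square$

## 11. Proof of Lemma 2: uniqueness of the open book with given binding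

Let $X=S^3\setminus L$. Positive meridians generate $H_1(X)$, and $\varphi,\varphi'$ have degree $1$ on each of them. So both $\varphi_*$ and $\varphi'_*$ equal $u=lk(\cdot,L):\pi_1(X)\to\mathbb Z$. Let $N=\ker u$. Let $M,M'$ be the complements of open-book tubes for $\varphi,\varphi'$, and $F,F'$ the compact fibers of $M,M'$. As $u$ is onto, the fibers are connected, and $\pi_1(F)=N=\pi_1(F')$ as subgroups of $\pi_1(X)$.

A vector field with $d\varphi=1$ that equals $\partial_\theta$ in the tubes has a first-return map on $F$, the monodromy, which is the identity near $\partial F$. The open book is determined up to isomorphism by $F$ and the monodromy, up to conjugation and isotopy rel $\partial F$.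

**Step 1: disc pages.** If $F$ is a disc, the monodromy is isotopic to the identity rel $\partial F$. So any two open books with disc pages are isomorphic, which is the last statement of the lemma. If $N=1$, both $F,F'$ are discs and the lemma follows.

**Step 2: annulus pages.** If $N\cong\mathbb Z$, both fibers are annuli, and the monodromy is isotopic rel boundary to a power $\tau^k$ of a Dehn twist. The manifold of this open book has $H_1=\mathbb Z/k$: the two bindings kill the class of the circle direction at one boundary component, and the same class plus $k$ times the core at the other. For $S^3$ this forces $k=\pm1$. The open books $\arg(z_1z_2)$ and $\arg(z_1\bar z_2)$ have annulus pages and are mirror images, so they realize $k=\pm1$ in some order; their bindings have linking numbers $+1$ and $-1$. Hence $k$ is determined by the linking number of the two oriented components of $L$. It is the same for $\varphi$ and $\varphi'$, so these are isomorphic.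

**Step 3: matching the boundary curves when $\chi(F)<0$.** For each component $L_i$ let $P_i\subset\pi_1(X)$ be a peripheral subgroup, $m_i\in P_i$ the positive meridian, with $u(m_i)=1$, and $\lambda_i\in P_i$ the class of the curve on the peripheral torus parallel to $L_i$ with $u=0$. The surface $F$ meets the $i$-th boundary torus in the single curve $\{\theta=\mathrm{const}\}$, which represents $\lambda_i$; likewise $F'$. Since $\pi_1(X)=N\langle m_i\rangle$ and $m_i$ commutes with $\lambda_i$, all $\pi_1(X)$-conjugates of $\lambda_i$ are conjugate in $N$. So the identity $\pi_1(F)=N=\pi_1(F')$ matches the conjugacy classes of the oriented boundary curves. In particular $F,F'$ have the same rank of $\pi_1$ and the same number of boundary components, so they are diffeomorphic.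

**Step 4: a fibered diffeomorphism $\Phi:M\to M'$.** We use the Dehn–Nielsen–Baer theorem for surfaces of negative Euler characteristic with boundary (Farb–Margalit, *A Primer on Mapping Class Groups*, Thm 8.8): the extended mapping class group, boundary components treated as punctures, maps isomorphically onto the group of outer automorphisms preserving the set of peripheral classes.

By surjectivity, the identity of $N$ is induced, up to inner automorphisms, by a diffeomorphism $f:F\to F'$. In a surface with $\chi<0$ distinct boundary components are not freely homotopic, even up to orientation, so $f$ carries the $i$-th boundary component to the $i$-th. It preserves orientation, because it matches the oriented classes $\lambda_i$ and a nontrivial element of a free group is not conjugate to its inverse.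

With $g,g'$ the monodromies, $fgf^{-1}$ and $g'$ induce on $N$ the same outer automorphism, namely conjugation by elements of the same $u$-value $\pm1$. By injectivity they are isotopic, boundary free to move. Inserting the isotopy from $\mathrm{id}$ to $g'^{-1}fgf^{-1}$ into the product $F'\times[0,1]$, we extend $f$ to an orientation-preserving diffeomorphism $\Phi:M\to M'$ of the mapping tori with $\varphi'\Phi=\varphi$.

**Step 5: $\Phi_*$ is the identity.** View $\Phi_*$ as an automorphism of $\pi_1(X)$, normalized by an inner automorphism so that $\Phi_*|_N=\mathrm{id}$. For $x\in\pi_1(X)$ and $n\in N$,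
$$\Phi_*(x)\,n\,\Phi_*(x)^{-1}=\Phi_*(xnx^{-1})=xnx^{-1}.$$
Since $u\circ\Phi_*=u$, the element $x^{-1}\Phi_*(x)$ lies in $N$, and it centralizes the nonabelian free group $N$. So it is trivial and $\Phi_*=\mathrm{id}$.

**Step 6: $\Phi$ preserves meridians.** This is what allows an extension over the tubes. On the $i$-th boundary torus, $\Phi$ preserves $u$ and the oriented boundary curve of the fiber, so it induces $\lambda\mapsto\lambda$, $m\mapsto m\lambda^k$ on $P_i$ (indices dropped). I claim $k=0$. There is $g\in\pi_1(X)$ with $\Phi_*(x)=g\,(\Phi|_\partial)_*(x)\,g^{-1}$ on $P_i$; since $\Phi_*=\mathrm{id}$, this says $g^{-1}xg=(\Phi|_\partial)_*(x)$. Write $g=nm^j$ with $n\in N$. Taking $x=\lambda$, $g$ commutes with $\lambda$; so does $m$, hence so does $n$. Taking $x=m$, $m^{-j}n^{-1}mn\,m^j=m\lambda^k$, hence $n^{-1}mn=m\lambda^k$. The centralizer of $\lambda\ne1$ in the free group $N$ is an infinite cyclic group $\langle c\rangle$ with $\lambda=c^p$, $p\ne0$. Conjugation by $m$ preserves it, so it maps $c$ to $c^{\pm1}$; it fixes $c^p$, so it fixes $c$. Hence $m$ commutes with $n\in\langle c\rangle$, so $\lambda^k=1$ and $k=0$.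

**Step 7: extension over the tubes.** In the tube coordinates for $\varphi,\varphi'$, the meridian is $\{t=\mathrm{const}\}$ and $\varphi'\Phi=\varphi$ says that $\theta$ is preserved. By Step 6, $\Phi$ on the boundary torus is therefore $(\theta,t)\mapsto(\theta,t+\rho(\theta,t))$ with $\rho$ real-valued and $1+\partial_t\rho>0$. After making $\Phi$ a product in a collar, extend it over the tube by
$$(r,\theta,t)\mapsto(r,\theta,t+\chi(r)\rho),$$
with $\chi:[0,\infty)\to[0,1]$, $\chi=0$ near $r=0$ and $\chi=1$ near the boundary. This is a diffeomorphism since $1+\chi\,\partial_t\rho>0$. The result is the required $\Psi$. $\square$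

## 12. The exact range of $h$, and knots

The statements of this section are not used for the Theorems or the Corollary.

**The range is exact.** *For all integers $0\le\lambda\le\mu$ there is a link as in the Question with $s=3$, $\mu(L)=\mu$ and $h(L)=-\lambda$.* Take the three-sheeted example of Section 1 with $p=\mu-\lambda+1\ge1$ and $q=\lambda+1\ge1$. There $O\cup L_{branch}$ has braid index $3$, and $n_1=p$, $n_2=q$. By the count in Step 3 of Section 9, $e_1=p-1$ and $e_2=-(q-1)$. Theorem A gives $\mu(L)=p+q-2=\mu$ and
$$h(L)=\tfrac12\big(0+(-(q-1)-q+1)\big)=1-q=-\lambda.$$
The link is $T(2,p)\#T(2,-q)$. So $-\mu\le h\le0$ is the exact range, both for presentable links and under the additional braid-index condition.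

**Knots.** *There are infinitely many non-presentable fibered knots.* This uses three classical results: plumbing a Hopf band onto a fiber surface gives a fiber surface (Stallings, Proc. Symp. Pure Math. 32, 1978); the contact structure supported by an open book is unique up to isotopy, and positive Hopf plumbing does not change it up to isomorphism (Giroux, Proc. ICM 2002; Torisu, IMRN 2000).

**Step 1: adapted fields and contact forms.** Let $\alpha$ be a contact form compatible with an open book: $\alpha(\partial_t)>0$ along the binding, and $d\alpha$ is a positive area form on the interior of every page. Let $R$ be its Reeb field, so $\alpha(R)=1$ and $R$ spans $\ker d\alpha$. We check that $R$ is adapted. Off the binding let $(e_1,e_2)$ be an oriented basis of the tangent plane of the page. Then $(\alpha\wedge d\alpha)(R,e_1,e_2)=d\alpha(e_1,e_2)>0$, so $(R,e_1,e_2)$ is a positive basis and $R$ is positively transverse to the page. Near the binding the page at angle $\theta$ is oriented by $(\partial_t,\partial_r)$ with $\partial_r=e^{i\theta}$, so $d\alpha(\partial_t,e^{i\theta})>0$ for $r>0$. By continuity, $d\alpha(\partial_t,e^{i\theta})\ge0$ at $r=0$ for every $\theta$.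 This expression is linear in $e^{i\theta}$ and changes sign under $\theta\mapsto\theta+\pi$, so it vanishes on the binding. Hence $\partial_t\in\ker d\alpha$ there, $R$ is a multiple of $\partial_t$, and the multiple is positive because $\alpha(\partial_t)>0$.

**Step 2: $h$ depends only on the supported contact structure.** Fields $V$ with $\alpha(V)>0$ form a convex set, so all fields positively transverse to the same cooriented contact structure are homotopic. By Step 1 the class of $V_L$ is the class of fields positively transverse to the contact structure supported by the open book of $L$. An isomorphism of contact structures is realized by an orientation-preserving diffeomorphism of $S^3$, which by Cerf's theorem does not change homotopy classes of fields. Hence positive Hopf plumbing does not change $h$.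

**Step 3: from links to knots.** Let $l\ge3$ and plumb $2l$ positive Hopf bands successively onto the fiber of $L_{l+1,l}$ along arcs joining different boundary components. Each step lowers the number of components by one, and $L_{l+1,l}$ has $2l+1$ components, so the result is a fibered knot $K_l$. By Step 2 and Theorem B, $h(K_l)=h(L_{l+1,l})=l(l-2)>0$, and $K_l$ is not presentable by Theorem A. The values $l(l-2)$, $l\ge3$, are pairwise distinct, hence so are the knots $K_l$. $\square$
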